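\title{Countable elementary submodels do not distinguish the Powers factors}

\begin{abstract}
Let $X$ be a countable elementary submodel of $H_{\mathfrak c^+}$. To a factor $M\in X$ acting on a separable Hilbert space one attaches the separable $C^*$-algebra $M_X$, the norm closure of $M\cap X$. It has been conjectured that $M_X\cong N_X$ if and only if $M\cong N$. We show that the conjecture is false: $M_X\cong N_X$ whenever $M,N\in X$ are injective factors of type III, for instance two Powers factors. The main tool is that any two unital embeddings of a separable unital $C^*$-algebra into such a factor are approximately unitarily equivalent in norm. We also show that $M_X$ determines $M$ when $M$ is not of type III or has a state with spectral gap, and that $M_X$ detects whether $M$ is injective.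
\end{abstract}

\section{The question and the results}\label{sec:intro}

An infinite-dimensional von Neumann algebra is not separable in the norm topology, even when it acts on a separable Hilbert space. A countable elementary submodel cuts out of it a separable $C^*$-subalgebra that is closed under every construction one can describe. The question is how much of the von Neumann algebra this subalgebra remembers.

Let $\mathfrak c=2^{\aleph_0}$, and let $H_{\mathfrak c^+}$ be the set of all sets whose transitive closure has cardinality less than $\mathfrak c^+$, that is, at most $\mathfrak c$. A set $X\subseteq H_{\mathfrak c^+}$ is an \emph{elementary submodel}, written $X\prec H_{\mathfrak c^+}$, if every first-order formula in the language $\{\in\}$ with parameters in $X$ has the same truth value in $(X,\in)$ and in $(H_{\mathfrak c^+},\in)$. For countable $X\prec H_{\mathfrak c^+}$ and a $C^*$-algebra $M\in X$, let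
\[
M_X=\text{the norm closure of } M\cap X \text{ in } M .
\]
This is a separable $C^*$-subalgebra of $M$. The working rule, made precise in Section~\ref{sec:models}, is that an existence statement about elements of $X$ which is true has a witness in $X$. Thus, when $M$ is a von Neumann algebra, $M\cap X$ contains the spectral projections of its self-adjoint elements for rational intervals, and it contains a partial isometry between any two of its projections that are equivalent in $M$.

A \emph{factor} is a von Neumann algebra $M$ with $M\cap M'=\mathbb C1$. It is \emph{separably acting} if it acts on a separable Hilbert space; equivalently, its predual $M_*$ is separable. The symbol $\cong$ means $*$-isomorphism of $C^*$-algebras. The following conjecture is posed in \cite{problems}.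

\begin{quote}
\textbf{Conjecture.} \emph{Let $X$ be a countable elementary submodel of $H_{\mathfrak c^+}$ and let $M,N\in X$ be separably acting factors. Then $M_X\cong N_X$ if and only if $M\cong N$.}
\end{quote}

The evidence for a positive answer is easy to describe. If $M\cong N$, then some isomorphism lies in $X$ and carries $M_X$ onto $N_X$. If $M$ is finite-dimensional, then $M_X=M$. In general $M_X$ is $\sigma$-weakly dense in $M$, and $M$ is the von Neumann algebra generated by $M_X$ in the GNS representation of any normal state. So the conjecture holds for $M$ as soon as the $C^*$-algebra $M_X$ can tell which of its states are normal on $M$. For $\mathrm{II}_1$ factors it can: the trace is the only tracial state of $M_X$. This is the known case of the conjecture, and we recall the argument in Proposition~\ref{prop:II1}. A factor of type III has no trace, and we shall see that for injective factors of type III nothing replaces it.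

The approximation property that we use is the following. We abbreviate ``contractive completely positive'' to c.c.p.\ and ``unital completely positive'' to u.c.p.

\begin{definition}\label{def:S}
A von Neumann algebra $N$ \emph{satisfies} (S) if for every separable $C^*$-subalgebra $B\subseteq N$ there are c.c.p.\ maps $\alpha_n:N\to M_{m_n}(\mathbb C)$ and $\beta_n:M_{m_n}(\mathbb C)\to N$, $n\ge1$, such that $\theta_n=\beta_n\alpha_n$ satisfies $\theta_n(d)\to d$ $\sigma$-weakly for all $d\in B$.
\end{definition}

The Powers factors $R_\lambda$ satisfy (S) by a direct argument, and all injective factors with separable predual satisfy (S) by a theorem of Connes (Section~\ref{sec:S}).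

\begin{theorem}\label{thm:main}
Let $X$ be a countable elementary submodel of $H_{\mathfrak c^+}$, and let $M,N\in X$ be type III factors with separable predual satisfying \textup{(S)}, for example any two injective type III factors with separable predual. Then $M_X\cong N_X$.
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false. If $0<\lambda<\mu<1$ and $R_\lambda,R_\mu\in X$, then $(R_\lambda)_X\cong(R_\mu)_X$ although $R_\lambda\not\cong R_\mu$. Every countable $X\prec H_{\mathfrak c^+}$ contains separably acting factors $M\not\cong N$ with $M_X\cong N_X$.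
\end{corollary}

Theorem~\ref{thm:main} comes from a back-and-forth construction inside $X$, and the construction rests on a uniqueness theorem in which no set theory appears.

\begin{theorem}\label{thm:aue}
Let $N$ be a type III factor with separable predual satisfying \textup{(S)}. Let $A$ be a separable unital $C^*$-algebra and $\sigma,\sigma':A\to N$ unital injective $*$-homomorphisms. For every finite $F\subseteq A$ and $\varepsilon>0$ there is a unitary $u\in N$ with $\|u\sigma(a)u^*-\sigma'(a)\|<\varepsilon$ for all $a\in F$.
\end{theorem}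

The hypothesis (S) is a $\sigma$-weak approximation, and the conclusion is an approximation in norm. Passing from one to the other is the main work of the paper.

Two further theorems, not needed for the counterexample, describe what $M_X$ does remember.

\begin{theorem}\label{thm:types}
Let $X\prec H_{\mathfrak c^+}$ be countable, and let $M,N\in X$ be separably acting factors with $M_X\cong N_X$.
\begin{enumerate}
\item[\textup{(a)}] If one of $M,N$ is not of type III, then $M\cong N$.
\item[\textup{(b)}] $M$ is injective if and only if $N$ is.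
\end{enumerate}
Consequently, for separably acting factors $M,N\in X$ with $M$ injective, $M_X\cong N_X$ if and only if $M\cong N$ or both $M$ and $N$ are injective of type III.
\end{theorem}

For a faithful normal state $\varphi$ on $M$ put $\|x\|_\varphi=\varphi(x^*x)^{1/2}$, and let $M_\varphi=\{u\in M:\varphi(ux)=\varphi(xu)\text{ for all }x\in M\}$ be its centralizer.

\begin{theorem}\label{thm:gap}
Let $X\prec H_{\mathfrak c^+}$ be countable. Let $M\in X$ be a separably acting factor with a faithful normal state $\varphi$, unitaries $u_1,\dots,u_k\in M_\varphi$ and a constant $C>0$ such that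
\begin{equation}\label{eq:gap}
\|x-\varphi(x)1\|_\varphi\le C\sum_{i=1}^k\|[u_i,x]\|_\varphi\qquad(x\in M).
\end{equation}
Then for every separably acting factor $N\in X$, $M_X\cong N_X$ if and only if $M\cong N$.
\end{theorem}

Some type III factors satisfy this hypothesis (Example~\ref{ex:free}). For pairs of non-injective type III factors not covered by Theorem~\ref{thm:gap} we make no claim.

Section~\ref{sec:background} collects the background. Section~\ref{sec:comm} proves Theorem~\ref{thm:aue} by hand for commutative $A$ and extracts the plan, which Sections~\ref{sec:ideals}--\ref{sec:domination} carry out. Theorems~\ref{thm:main}, \ref{thm:types} and \ref{thm:gap} are proved in Sections~\ref{sec:intertwining}, \ref{sec:types} and \ref{sec:gap}.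

\section{Background}\label{sec:background}

\subsection{Factors, states and completely positive maps}\label{sec:oa}

An \emph{embedding} is a unital injective $*$-homomorphism; it is isometric. We write $[a,b]=ab-ba$, and $e_{ij}$, $\epsilon_j$ for the matrix units of $M_m=M_m(\mathbb C)$ and the standard basis vectors of $\mathbb C^m$ or $\ell^2$.

Projections $p,q$ in a $C^*$-algebra $A$ are \emph{equivalent} if $p=v^*v$ and $q=vv^*$ for some $v\in A$, and $p$ is \emph{finite} if it is not equivalent to a proper subprojection of itself. If $A$ is unital and $\|p-q\|<1$, then $q=upu^*$ for a unitary $u\in A$. A factor $M$ is of type I if it has a projection $p\ne0$ with $pMp=\mathbb Cp$, and of type III if it has no nonzero finite projection. Otherwise it is of type $\mathrm{II}_1$ if $1$ is finite and of type $\mathrm{II}_\infty$ if $1$ is infinite. We use the following textbook facts.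

\begin{enumerate}
\item[(F1)] A von Neumann algebra $N$ with separable predual has a faithful normal state $\varphi$. A bounded sequence with $\|x_n\|_\varphi\to0$ tends to $0$ strongly. On bounded sets the strong and weak operator topologies agree with the $\sigma$-strong and $\sigma$-weak ones.
\item[(F2)] In a type III factor with separable predual any two nonzero projections are equivalent. In particular every nonzero projection has the form $vv^*$ with $v$ an isometry, $v^*v=1$.
\item[(F3)] (Stinespring) A completely positive map $\theta:A\to B(\mathcal H)$ on a unital $C^*$-algebra has the form $\theta=V^*\pi(\cdot)V$ with $\pi$ a unital representation and $\|V\|^2=\|\theta(1)\|=\|\theta\|$. If $\theta$ is contractive, then $\theta(a)^*\theta(a)\le\theta(a^*a)$ (Kadison--Schwarz).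
\item[(F4)] (Kadison transitivity) If $\pi:A\to B(\mathcal H)$ is irreducible, $T\in B(\mathcal H)$ and $\mathcal H_0\subseteq\mathcal H$ is finite-dimensional, there is $a\in A$ with $\pi(a)=T$ on $\mathcal H_0$; if $T=T^*$, one can take $a=a^*$.
\item[(F5)] A pure state of a unital $C^*$-subalgebra $D\subseteq N$ extends to a pure state of $N$: its state extensions form a nonempty weak$^*$-closed face of the state space, and an extreme point of the face is pure.
\end{enumerate}

\begin{lemma}\label{lem:III}
Let $N$ be a type III factor with separable predual.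
\begin{enumerate}
\item[\textup{(a)}] Below every nonzero projection $E$ there are nonzero projections $E>p_1>p_2>\cdots$ tending strongly to $0$.
\item[\textup{(b)}] There are isometries $s_i\in N$, $i\ge1$, with $\sum_is_is_i^*=1$ strongly, and isometries $r_1,r_2\in N$ with $r_1r_1^*+r_2r_2^*=1$.
\item[\textup{(c)}] There is an embedding $B(\ell^2)\to N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varphi$ be a faithful normal state. A nonzero projection is infinite, so it is a sum of two nonzero projections, and one of them has at most half its value under $\varphi$. Iterating gives $p_1>p_2>\cdots$ with $\varphi(p_i)\to0$, and (F1) applies.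

(b) Take $E=p_0=1$ in (a). The projections $p_{i-1}-p_i$ are nonzero with sum $1$, and so are $p_1$ and $1-p_1$. Apply (F2).

(c) Let $N\subseteq B(\mathcal H)$. The $s_i$ have orthogonal ranges spanning $\mathcal H$, so $W(\epsilon_i\otimes\xi)=s_i\xi$ defines a unitary $W:\ell^2\otimes\mathcal H\to\mathcal H$. For $y\in N'$ we have $s_i^*ys_j=\delta_{ij}y$, that is, $W^*yW=1\otimes y$. Hence $W(T\otimes1)W^*$ commutes with $N'$ and lies in $N$ for every $T\in B(\ell^2)$.
\end{proof}

\subsection{Factors satisfying (S)}\label{sec:S}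

For $0<\lambda<1$ consider the state $x\mapsto(x_{11}+\lambda x_{22})/(1+\lambda)$ of $M_2$ and its infinite tensor power $\varphi_\lambda$ on the infinite tensor product of copies of $M_2$. The \emph{Powers factor} $R_\lambda$ is the von Neumann algebra generated in the GNS representation of $\varphi_\lambda$. It is separably acting, it is generated by the increasing matrix algebras $N_n=M_2^{\otimes n}$, and $\varphi_\lambda$ extends to a faithful normal state. By Powers \cite{Powers}, the $R_\lambda$, $0<\lambda<1$, are pairwise non-isomorphic type III factors.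

A von Neumann algebra $N\subseteq B(\mathcal H)$ is \emph{injective} if there is a projection of norm one from $B(\mathcal H)$ onto $N$; such a projection is automatically u.c.p.

\begin{proposition}\label{prop:S}
The Powers factors satisfy \textup{(S)}. Injective factors with separable predual satisfy \textup{(S)}.
\end{proposition}

\begin{proof}
Let $N=R_\lambda$ and $\varphi=\varphi_\lambda$. Then $N=N_n\,\bar\otimes\,(N_n'\cap N)$, and $\varphi$ is a product state for this decomposition. The slice map $E_n=\mathrm{id}\otimes\varphi:N\to N_n$ is u.c.p., fixes $N_n$, and satisfies $\varphi E_n=\varphi$. By Kadison--Schwarz, $\|E_n(x)\|_\varphi^2\le\varphi(E_n(x^*x))=\|x\|_\varphi^2$. For $x\in\bigcup_kN_k$ we have $E_n(x)=x$ for large $n$, and $\bigcup_kN_k$ is $\|\cdot\|_\varphi$-dense in $N$. Hence $\|E_n(x)-x\|_\varphi\to0$ for all $x\in N$, and $E_n(x)\to x$ strongly by (F1). Take $\alpha_n=E_n$ and let $\beta_n$ be the inclusion.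

Now let $N$ be an injective factor with separable predual. By Connes \cite{Connes}, $N$ is semidiscrete: the identity map is the pointwise $\sigma$-weak limit of a net of maps $\beta\alpha$ with $\alpha,\beta$ c.c.p.\ through matrix algebras. Given $B$, let $(d_j)$ be dense in $B$ and $(\omega_l)$ dense in $N_*$, and choose $\theta_n$ in the net with $|\omega_l(\theta_n(d_j)-d_j)|<1/n$ for $j,l\le n$. Since $\|\theta_n\|\le1$, density gives $\omega(\theta_n(d)-d)\to0$ for all $d\in B$ and $\omega\in N_*$.
\end{proof}

\subsection{Elementary submodels}\label{sec:models}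

The set $H_{\mathfrak c^+}$ is transitive. It contains every subset of each of its elements, every map between two of its elements, and, since $\mathfrak c^{\aleph_0}=\mathfrak c$, the set of all sequences in each of its elements. A separably acting von Neumann algebra has at most $\mathfrak c$ elements, so an isomorphic copy of it lies in $H_{\mathfrak c^+}$; we regard an algebra as a set together with its operations and norm. Every statement to which we apply elementarity has quantifiers that range only over elements and subsets of sets in $H_{\mathfrak c^+}$, maps between them, and sequences of such objects, or that ask for the existence of an object known to lie in $H_{\mathfrak c^+}$. Such a statement is true if and only if it holds in $(H_{\mathfrak c^+},\in)$.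

By the L\"owenheim--Skolem theorem every countable subset of $H_{\mathfrak c^+}$ is contained in a countable elementary submodel. We use three properties of $X\prec H_{\mathfrak c^+}$.

\begin{enumerate}
\item[(X1)] \emph{Witnesses.} If $a_1,\dots,a_n\in X$ and some $y\in H_{\mathfrak c^+}$ has a property $P(y,a_1,\dots,a_n)$ expressible as above, then some $y\in X$ has it.
\item[(X2)] \emph{Definable objects.} If such a $y$ is unique, it lies in $X$. So $X$ contains $\mathbb N$, $\mathbb C$, every element of $\mathbb Q(i)$, finite tuples and finite sets of its elements, the value $f(a)$ for $f,a\in X$, and the $C^*$-subalgebra of $M\in X$ generated by finitely many elements or subsets of $M$ that lie in $X$.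
\item[(X3)] \emph{Countable sets.} If $a\in X$ is countable, then $a\subseteq X$. Indeed, for $a\neq\emptyset$ a surjection $f:\mathbb N\to a$ lies in $X$ by (X1), and each $f(n)$ lies in $X$ by (X2).
\end{enumerate}

\subsection{The algebra $M_X$ and the $\mathrm{II}_1$ case}

\begin{lemma}\label{lem:MX}
Let $X\prec H_{\mathfrak c^+}$ be countable, and let $M,N\in X$ be separably acting factors.
\begin{enumerate}
\item[\textup{(a)}] $M\cap X$ is a unital $*$-algebra over $\mathbb Q(i)$, and $M_X$ is a separable unital $C^*$-subalgebra of $M$.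
\item[\textup{(b)}] If $A\in X$ is a separable $C^*$-subalgebra of $M$, then $A\subseteq M_X$.
\item[\textup{(c)}] If $\eta$ is a normal state of $M$ and $\pi$ is the GNS representation of $\eta|_{M_X}$, then $\pi(M_X)''\cong M$.
\item[\textup{(d)}] If $M\cong N$, then $M_X\cong N_X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from (X2). For (b), a countable dense subset of $A$ is an element of $X$ by (X1), hence a subset of $X$ by (X3).

(c) The unit ball of $M=(M_*)^*$ is compact and metrizable in the $\sigma$-weak topology, so $M$ has a countable $\sigma$-weakly dense subset. By (X1) and (X3), $M\cap X$ contains one. Let $(\pi_\eta,\xi)$ be the GNS representation of $\eta$ on $M$. It is normal, so its kernel is $Mz$ for a central projection $z\neq1$; thus $\pi_\eta$ is faithful, and $\pi_\eta(M)\cong M$ is a von Neumann algebra. By normality $\pi_\eta(M_X)$ is weakly dense in $\pi_\eta(M)$. Hence the subspace $\pi_\eta(M_X)\xi$ is weakly dense, so norm dense, and $\pi_\eta|_{M_X}$ is the GNS representation of $\eta|_{M_X}$. Its bicommutant is $\pi_\eta(M)$.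

(d) By (X1) some isomorphism $\Phi:M\to N$ lies in $X$. By (X2), applied to $\Phi$ and $\Phi^{-1}$, $\Phi(M\cap X)=N\cap X$, and $\Phi$ is isometric.
\end{proof}

The next statement is the known case of the conjecture. Its proof is the model for Theorem~\ref{thm:gap}.

\begin{proposition}\label{prop:II1}
If $M,N\in X$ are separably acting $\mathrm{II}_1$ factors and $M_X\cong N_X$, then $M\cong N$.
\end{proposition}

\begin{proof}
Let $\tau_M$ be the unique tracial state of $M$; it is normal. By the Dixmier approximation theorem, for $x\in M$ and $\varepsilon>0$ there are unitaries $u_1,\dots,u_n\in M$ and weights $t_i\ge0$ with $\sum t_i=1$ and $\|\sum t_iu_ixu_i^*-\tau_M(x)1\|<\varepsilon$. For $x\in M\cap X$ and rational $\varepsilon$ the $u_i$ can be taken in $X$ by (X1). So every tracial state $\tau'$ of $M_X$ satisfies $|\tau'(x)-\tau_M(x)|<\varepsilon$, and $\tau'=\tau_M|_{M_X}$. If $\Phi:M_X\to N_X$ is an isomorphism, then $\tau_N\Phi=\tau_M|_{M_X}$, so the GNS representations of these two states of $M_X$ are unitarily equivalent. By Lemma~\ref{lem:MX}(c) they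 generate $N$ and $M$.
\end{proof}

\section{The commutative case and the plan}\label{sec:comm}

For $A=\mathbb C^2$ an embedding $A\to N$ is a projection $p\neq0,1$. Given two such projections $p,p'$ in a type III factor with separable predual, (F2) gives partial isometries $u_1$ from $p$ to $p'$ and $u_2$ from $1-p$ to $1-p'$, and $u=u_1+u_2$ is a unitary with $upu^*=p'$. The same idea handles every commutative $A$.

\begin{example}\label{ex:comm}
Let $K$ be a compact metric space, $A=C(K)$, and $\sigma,\sigma':A\to N$ embeddings into a type III factor with separable predual. Fix a finite $F\subseteq A$ and $\varepsilon>0$, and choose $\delta>0$ with $|a(s)-a(t)|\le\varepsilon$ for $a\in F$ and $d(s,t)<\delta$. Let $t_1,\dots,t_n$ be a maximal family of points at mutual distance at least $\delta$, and let $K_i$ be the set of $t\in K$ for which $i$ is the least index minimizing $d(t,t_i)$. The $K_i$ form a Borel partition of $K$. By maximality $K_i$ lies in the open $\delta$-ball about $t_i$, and it contains the open $\delta/2$-ball about $t_i$. Let $P_i,P_i'\in N$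 be the values on $K_i$ of the spectral measures of $\sigma$ and $\sigma'$. They are nonzero: if $g\ne0$ is continuous and vanishes outside the $\delta/2$-ball, then $0\ne\sigma(g)=\sigma(g)P_i$, and the same holds for $\sigma'$. For $a\in F$,
\[
\Big\|\sigma(a)-\sum_ia(t_i)P_i\Big\|\le\varepsilon,\qquad\Big\|\sigma'(a)-\sum_ia(t_i)P'_i\Big\|\le\varepsilon .
\]
By (F2) there are $u_i$ with $u_i^*u_i=P_i$ and $u_iu_i^*=P_i'$. The unitary $u=\sum_iu_i$ satisfies $\|u\sigma(a)u^*-\sigma'(a)\|\le2\varepsilon$ on $F$.

The form that generalizes treats $\sigma$ and $\sigma'$ differently. Take isometries $v_i$ with $v_iv_i^*=P_i$. Since $\sigma(a)$ commutes with the $P_i$,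
\[
\|v_i^*\sigma(a)v_i-a(t_i)1\|\le\varepsilon,\qquad v_i^*\sigma(a)v_j=0\quad(i\ne j).
\]
Put $w=\sum_iv_iP_i'$. Then $w^*w=\sum_iP_i'=1$ and $w^*\sigma(a)w=\sum_iP_i'\,v_i^*\sigma(a)v_i\,P_i'$, which is within $\varepsilon$ of $\sum_ia(t_i)P_i'$. So $\|w^*\sigma(a)w-\sigma'(a)\|\le2\varepsilon$.
\end{example}

For noncommutative $A$ there is no spectral measure, and each ingredient of the second argument has to be replaced.

\begin{itemize}
\item \emph{Target side.} The approximation $\sigma'(a)\approx\sum_iP_i'\,a(t_i)\,P_i'$ becomes $\sigma'(a)\approx\sum_kf_k\theta_k(\sigma'(a))f_k$ in norm, where $\sum_kf_k^2=1$ and each $\theta_k$ factors through a matrix algebra (Lemma~\ref{lem:target}). This is where (S) enters.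
\item \emph{From matrices to pure states.} Point evaluations become pure states, and a map through a matrix algebra is approximated by maps built from pure states (Lemma~\ref{lem:elem}).
\item \emph{Source side.} For a pure state $\rho$ we find isometries $v$ with $v^*\sigma(a)v\approx\rho(a)1$, infinitely many of them, with $v^*\sigma(a)v'\approx0$ for different $v,v'$ (Lemma~\ref{lem:source}).
\item \emph{Assembly.} These give an isometry $w$ with $w^*\sigma w\approx\sigma'$ (Proposition~\ref{prop:dom}). An absorption argument turns isometries into unitaries.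
\end{itemize}

Both sides need a device that converts strong convergence into norm convergence. In $B(\ell^2)$ the compact operators do this: if $z_n\to0$ strongly, then $\|z_nx\|\to0$ for compact $x$. A type III factor with separable predual has no such ideal, because a nonzero closed ideal contains a nonzero spectral projection of one of its positive elements, which is equivalent to $1$. The substitute is a $C^*$-algebra $I\subseteq N$ that is an ideal only relative to the separable subalgebra $B$ at hand, and that is tailored to a given sequence $(z_n)$.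

\section{Ideals relative to a separable subalgebra}\label{sec:ideals}

The first lemma produces elements close to $1$ that cut down a sequence, small in the mean, to a sequence small in norm. For $N=L^\infty(\Omega,\mu)$ it is a familiar computation: $\sum_{n\geq m} 4^ng_n$ is integrable with small integral, and $y_m=(1+\sum_{n\ge m}4^ng_n)^{-1}$.

\begin{lemma}\label{lem:cut}
Let $\varphi$ be a faithful normal state on a von Neumann algebra $N$, and let $g_n\in N_+$ satisfy $\varphi(g_n)\le8^{-n}$ for $n\ge1$. There are $y_m\in N$ with $0\le y_m\le1$, $y_m\to1$ strongly, and $\|g_n^{1/2}y_m\|\le2^{-n}$ for all $n\ge m$.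
\end{lemma}

\begin{proof}
Fix $m$. For $K\ge m$ let $T_K=\sum_{n=m}^K4^ng_n$, so that $\varphi(T_K)\le\sum_{n\ge m}2^{-n}=2^{1-m}$. The $T_K$ increase, so $h_K=(1+T_K)^{-1}$ decrease strongly to some $y=y_m$ with $0\le y\le1$. From $y\le h_K$ we get $(1+T_K)^{1/2}y(1+T_K)^{1/2}\le1$. Thus $\|y^{1/2}(1+T_K)^{1/2}\|\le1$, which also says $y^{1/2}(1+T_K)y^{1/2}\le1$. Hence $4^ny^{1/2}g_ny^{1/2}\le1$ for $n\ge m$, and $\|g_n^{1/2}y\|\le\|g_n^{1/2}y^{1/2}\|\,\|y^{1/2}\|\le2^{-n}$. Since $1-(1+t)^{-1}\le t$ for $t\ge0$, we have $1-h_K\le T_K$, and by normality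
\[
\|1-y_m\|_\varphi^2\le\varphi(1-y_m)=\lim_K\varphi(1-h_K)\le2^{1-m}.
\]
By (F1), $y_m\to1$ strongly.
\end{proof}

In both applications the elements $x$ for which a certain sequence of products tends to $0$ in norm form a closed right ideal $L$ that contains the $y_m$. The second lemma finds the relative ideal $I$ inside $L$.

\begin{lemma}\label{lem:ideal}
Let $N$ be a von Neumann algebra, $1\in B\subseteq N$ a separable $C^*$-subalgebra, and $L\subseteq N$ a norm-closed right ideal with $BL\subseteq L$ that contains self-adjoint elements $y_m$ with $y_m\to1$ strongly. Then there is a separable $C^*$-algebra $I\subseteq L$ with $BI\cup IB\subseteq I$. The set $D=B+I$ is a separable $C^*$-algebra with ideal $I$, and $I$ has an approximate unit $0\le e_1\le e_2\le\cdots\le1$ such that $e_k\to1$ strongly and $\|[e_k,d]\|\to0$ for all $d\in D$.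
\end{lemma}

\begin{proof}
Let $I$ be the $C^*$-algebra generated by the self-adjoint set $\{ay_mb:a,b\in B,\ m\ge1\}$. These generators lie in $L$, because $BL\subseteq L$ and $LN\subseteq L$. Their products lie in $L$, and $L$ is closed, so $I\subseteq L$. A generator multiplied on either side by an element of $B$ is a generator, so $BI\cup IB\subseteq I$. Thus $I$ is an ideal of $C^*(B,I)$, and $D=B+I$ is closed as the preimage of the closed image of $B$ in the quotient by $I$.

The quasi-central approximate unit is obtained by Arveson's convexity argument. Let $(w_j)$ be an increasing approximate unit of the separable algebra $I$ with $0\le w_j\le1$. In the universal representation of $D$, on $\mathcal K$ say, $w_j$ increases strongly to the projection onto the closed span of $I\mathcal K$. This subspace is $D$-invariant, so the projection commutes with $D$. Every bounded functional on $D$ is a vector functional there, so $[w_j,d]\to0$ weakly in $D$ for each $d\in D$. Apply Mazur's theorem in $D^r$ to the sequence $([w_j,d_1],\dots,[w_j,d_r])_{j\geq n}$: for every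 $n$, every $d_1,\dots,d_r\in D$ and $\delta>0$ there is $e\in\mathrm{conv}\{w_j:j\ge n\}$ with $\|[e,d_i]\|<\delta$ for $i\le r$. Choose $e_k$ successively in this way for the first $k$ terms of a dense sequence of $D$ and $\delta=1/k$, each time with $n$ larger than all indices used for $e_{k-1}$. If $j$ is the largest index used for $e_{k-1}$, then $e_{k-1}\le w_j\le e_k$. Density gives $\|[e_k,d]\|\to0$ for $d\in D$. For $x\in I$ and $e\in\mathrm{conv}\{w_j:j\ge n\}$ we have $\|(1-e)x\|\le\sup_{j\ge n}\|(1-w_j)x\|$, so $(e_k)$ is an approximate unit.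

Let $e$ be the strong limit of $e_k$ in $N$. Since $1\in B$, we have $y_m\in I$, so $ey_m=\lim_ke_ky_m=y_m$. Letting $m\to\infty$ in $(1-e)y_m=0$ gives $e=1$.
\end{proof}

\section{The target side: from (S) to a norm approximation}\label{sec:target}

\begin{lemma}\label{lem:target}
Let $N$ be a von Neumann algebra with separable predual satisfying \textup{(S)}, let $1\in B\subseteq N$ be a separable $C^*$-subalgebra, $F$ a finite subset of the unit ball of $B$, and $\varepsilon>0$. There are $f_k\in N_+$, $k\ge1$, with $\sum_kf_k^2=1$ strongly, and c.c.p.\ maps $\alpha_k:N\to M_{m_k}$, $\beta_k:M_{m_k}\to N$ such that for $b\in F$ the series $\sum_kf_k\beta_k\alpha_k(b)f_k$ converges strongly and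
\[
\Big\|b-\sum_kf_k\beta_k\alpha_k(b)f_k\Big\|\le2\varepsilon .
\]
\end{lemma}

\begin{proof}
Take $\theta_n=\beta_n\alpha_n$ from (S) and put $z_n(d)=\theta_n(d)-d$ for $d\in B$, so $\|z_n(d)\|\le2\|d\|$.

\emph{Step 1: the errors are small in the mean.} By Kadison--Schwarz,
\[
z_n(d)^*z_n(d)\le\theta_n(d^*d)-\theta_n(d)^*d-d^*\theta_n(d)+d^*d,
\]
and the right side tends $\sigma$-weakly to $d^*d-d^*d-d^*d+d^*d=0$, because $d$ and $d^*d$ lie in $B$. Let $\varphi$ be a faithful normal state and $(d_j)$ a dense sequence in $B$. Then $\varphi(z_n(d_j)^*z_n(d_j))\to0$ for each $j$. After passing to a subsequence of $(\theta_n)$, the elements $g_n=\sum_{j\le n}z_n(d_j)^*z_n(d_j)$ satisfy $\varphi(g_n)\le8^{-n}$.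

\emph{Step 2: the right ideal.} Let
\[
L=\{x\in N:\ \|z_n(d)x\|\to0\text{ for all }d\in B\}.
\]
This is a right ideal, closed because the $z_n(d)$ are bounded. For the $y_m$ of Lemma~\ref{lem:cut} and $n\ge\max(j,m)$ we have $\|z_n(d_j)y_m\|^2\le\|y_mg_ny_m\|\le4^{-n}$. By density of $(d_j)$, $y_m\in L$.

It remains to check $BL\subseteq L$, and this needs the $\theta_n$ to be almost multiplicative against $L$. Let $d,b\in B$ and $x\in L$. Then
\[
z_n(d)bx=\big[\theta_n(d)\theta_n(b)-\theta_n(db)\big]x-\theta_n(d)z_n(b)x+z_n(db)x,
\]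
and the last two terms tend to $0$ in norm. Write $\theta_n=V^*\pi(\cdot)V$ with $\|V\|\le1$. Then $\theta_n(db)-\theta_n(d)\theta_n(b)=V^*\pi(d)(1-VV^*)\pi(b)V$. Since $(1-VV^*)^2\le1-VV^*$,
\begin{align*}
\big\|[\theta_n(db)-\theta_n(d)\theta_n(b)]x\big\|^2&\le\|d\|^2\,\big\|x^*V^*\pi(b)^*(1-VV^*)\pi(b)Vx\big\|\\
&=\|d\|^2\,\big\|x^*\theta_n(b^*b)x-(\theta_n(b)x)^*(\theta_n(b)x)\big\|.
\end{align*}
This tends to $0$, because $\theta_n(b^*b)x\to b^*bx$ and $\theta_n(b)x\to bx$ in norm. So $bx\in L$.

\emph{Step 3: the partition of unity.} Let $I\subseteq L$ and $(e_k)$ be given by Lemma~\ref{lem:ideal}. For $\delta>0$ there is $\omega(\delta)>0$ such that $0\le h\le1$, $\|b\|\le1$ and $\|[h,b]\|\le\omega(\delta)$ imply $\|[h^{1/2},b]\|\le\delta$. Indeed, if $P(t)=\sum_ic_it^i$ satisfies $|P(t)-\sqrt t|\le\delta/4$ on $[0,1]$, then $\|[h^i,b]\|\le i\|[h,b]\|$ gives $\|[h^{1/2},b]\|\le\delta/2+\sum_ii|c_i|\,\|[h,b]\|$. Pass to a subsequence of $(e_k)$ with $\|[e_k,b]\|\le\frac12\min\{\omega(\varepsilon2^{-k}),\omega(\varepsilon2^{-k-1})\}$ for $b\in F$, put $e_0=0$,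 and let $f_k=(e_k-e_{k-1})^{1/2}\in I$. Then $\|[f_k,b]\|\le\varepsilon2^{-k}$ for $b\in F$, and $\sum_{k\le K}f_k^2=e_K\to1$ strongly.

Since $f_k\in L$, there is $n_k$ with $\|z_{n_k}(b)f_k\|\le\varepsilon2^{-k}$ for $b\in F$. From $f_kbf_k=f_k^2b-f_k[f_k,b]$ we get
\[
\sum_{k\le K}f_k\theta_{n_k}(b)f_k=e_Kb-\sum_{k\le K}f_k[f_k,b]+\sum_{k\le K}f_kz_{n_k}(b)f_k .
\]
The first term tends strongly to $b$, and each of the two sums converges in norm to an element of norm at most $\varepsilon$. Rename $\alpha_{n_k},\beta_{n_k}$ as $\alpha_k,\beta_k$.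
\end{proof}

The maps $\beta_k\alpha_k$ must now be expressed through pure states, since pure states are what the source side can reproduce. Let $A$ and $N$ be unital $C^*$-algebras. An \emph{elementary map} $\Theta:A\to N$ is a map
\[
\Theta(a)=\sum_{i,j=1}^m\rho(c_i^*ac_j)\,b_i^*b_j
\]
with $\rho$ a pure state of $A$, $c_1,\dots,c_m\in A$ and $b_1,\dots,b_m\in N$.

\begin{lemma}\label{lem:elem}
Let $\alpha:A\to M_m$ and $\beta:M_m\to N$ be completely positive, $F\subseteq A$ finite and $\eta>0$. There are elementary maps $\Theta_1,\dots,\Theta_S$, $S\ge1$, with $\|\beta\alpha(a)-\sum_s\Theta_s(a)\|\le\eta$ for $a\in F$.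
\end{lemma}

\begin{proof}
The matrix $[e_{ij}]_{ij}\in M_m(M_m)$ is positive, so $[\beta(e_{ij})]_{ij}=b^*b$ for some $b=[b_{lj}]\in M_m(N)$. That is, $\beta(e_{ij})=\sum_lb_{li}^*b_{lj}$, and
\[
\beta\alpha(a)=\sum_{l,i,j}\alpha(a)_{ij}\,b_{li}^*b_{lj}.
\]
Choose $\eta'>0$ with $\eta'\sum_{l,i,j}\|b_{li}\|\|b_{lj}\|\le\eta$. It suffices to find pure states $\rho_1,\dots,\rho_R$ of $A$, $R\ge1$, and $c_{rj}\in A$ with
\begin{equation}\label{eq:entries}
\Big|\alpha(a)_{ij}-\sum_r\rho_r(c_{ri}^*ac_{rj})\Big|\le\eta'\qquad(a\in F,\ i,j\le m),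
\end{equation}
for then the maps $\Theta_{rl}(a)=\sum_{i,j}\rho_r(c_{ri}^*ac_{rj})b_{li}^*b_{lj}$, $r\le R$, $l\le m$, are as required.

Write $\alpha=V^*\pi(\cdot)V$ and let $s$ be the positive functional on $A\otimes M_m$ defined by the vector $\zeta=\sum_jV\epsilon_j\otimes\epsilon_j$ in the representation $\pi\otimes\mathrm{id}$. Then
\[
s(a\otimes e_{ij})=\langle\pi(a)V\epsilon_j\otimes\epsilon_i,\zeta\rangle=\langle\pi(a)V\epsilon_j,V\epsilon_i\rangle=\alpha(a)_{ij}.
\]
Since $s$ is a nonnegative multiple of a state, the Krein--Milman theorem gives pure states $s_r$ of $A\otimes M_m$ and $\lambda_r\ge0$ with $|s-\sum_r\lambda_rs_r|\le\eta'$ on the finite set of all $a\otimes e_{ij}$, $a\in F$. An irreducible representation of $A\otimes M_m$ has the form $\pi_r\otimes\mathrm{id}$ with $\pi_r$ irreducible. So $s_r$ is given by a vector $\sum_j\zeta_{rj}\otimes\epsilon_j$, and $s_r(a\otimes e_{ij})=\langle\pi_r(a)\zeta_{rj},\zeta_{ri}\rangle$. Fix a unit vector $\xi_r$ in the space of $\pi_r$, let $\rho_r=\langle\pi_r(\cdot)\xi_r,\xi_r\rangle$, a pure state, and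 use (F4) to find $c_{rj}\in A$ with $\pi_r(c_{rj})\xi_r=\lambda_r^{1/2}\zeta_{rj}$. Then $\rho_r(c_{ri}^*ac_{rj})=\lambda_rs_r(a\otimes e_{ij})$, which gives \eqref{eq:entries}.
\end{proof}

\section{The source side: almost orthogonal isometries}\label{sec:source}

A single isometry that compresses to a given pure state comes from excision, after Akemann, Anderson and Pedersen.

\begin{lemma}\label{lem:excision}
Let $N$ be a type III factor with separable predual, $\psi$ a pure state of the $C^*$-algebra $N$, $G\subseteq N$ finite and $\delta>0$. There is an isometry $v_0\in N$ with $\|v_0^*xv_0-\psi(x)1\|\le\delta$ for $x\in G$.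
\end{lemma}

\begin{proof}
Let $(\pi,\xi)$ be the GNS representation of $\psi$, which is irreducible, and let $L_\psi=\{y:\pi(y)\xi=0\}$, a closed left ideal. First, $\ker\psi\subseteq L_\psi+L_\psi^*$. Indeed, if $\psi(x)=0$, then $\pi(x)\xi\perp\xi$, and (F4), applied to the projection onto $\mathbb C\pi(x)\xi$, gives $a=a^*\in N$ with $\pi(a)\xi=0$ and $\pi(a)\pi(x)\xi=\pi(x)\xi$. Then $x=(1-a)x+ax$ with $(1-a)x\in L_\psi$ and $(ax)^*=x^*a\in L_\psi$.

Let $(u_\iota)$, $0\le u_\iota\le1$, be an approximate unit of the $C^*$-algebra $L_\psi\cap L_\psi^*$, and $h_\iota=1-u_\iota$. For $y\in L_\psi$ we have $y^*y\in L_\psi\cap L_\psi^*$, so $\|yh_\iota\|^2=\|h_\iota y^*yh_\iota\|\to0$. Also $\psi(h_\iota)=1$, so $\|h_\iota\|=1$. Writing $x-\psi(x)1=y+z^*$ with $y,z\in L_\psi$, we get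
\[
\|h_\iota xh_\iota-\psi(x)h_\iota^2\|=\|h_\iota(y+z^*)h_\iota\|\le\|yh_\iota\|+\|zh_\iota\|\to0 .
\]
Fix $h=h_\iota$ for which the left side is at most $\delta/4$ for all $x\in G$. The spectral projection $q$ of $h$ for $[\frac12,1]$ is nonzero, and there is $c=c^*\in N$ with $hc=q$ and $\|c\|\le2$. Multiplying by $c$ on both sides gives $\|qxq-\psi(x)q\|\le\delta$. By (F2), $q=v_0v_0^*$ with $v_0$ an isometry, and $v_0^*xv_0-\psi(x)1=v_0^*(qxq-\psi(x)q)v_0$.
\end{proof}

We need infinitely many such isometries, for pure states of $B=\sigma(A)$, with $v^*bv'\approx0$ between different ones. The mechanism is a relative ideal $I$ with two opposite properties. It is large: its approximate unit tends to $1$, so each isometry can be moved into $eN$ with $e\in I$. It is small: $B\cap I=0$, so a pure state of $B$ extends to one vanishing on $I$, and the next isometry can be chosen almost annihilated by any finite subset of $I$. If $v=en$ is already chosen, then $v^*bv'=n^*(eb)v'$ with $eb\in I$, and this is small for a suitable choice of $v'$.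

\begin{lemma}\label{lem:source}
Let $N$ be a type III factor with separable predual and $1\in B\subseteq N$ a separable $C^*$-subalgebra. There is a $C^*$-algebra $I\subseteq N$ with $BI\cup IB\subseteq I$ such that for every pure state $\rho$ of $B$, finite $G\subseteq B$, finite $Y\subseteq I$ and $\delta>0$ there are $e=e^*\in I$ and an isometry $v\in eN$ with
\[
\|v^*xv-\rho(x)1\|\le\delta\quad(x\in G),\qquad\|yv\|\le\delta\quad(y\in Y).
\]
\end{lemma}

\begin{proof}
\emph{Step 1: the ideal.} To keep $I$ away from $B$ we fix projections $p_n$ that detect the norm on $B$ and are so small that many elements are asymptotically annihilated by them. Let $\varphi$ be a faithful normal state, $(b_j)$ a dense sequence of nonzero elements of $B$, and $j(1),j(2),\dots$ a sequence taking every positive integer value infinitely often. Let $E_n\ne0$ be the spectral projection of $b_{j(n)}b_{j(n)}^*$ for $[(1-\frac1n)\|b_{j(n)}\|^2,\infty)$. By Lemma~\ref{lem:III}(a) and normality of the functionals $\varphi(b_j^*\,\cdot\,b_j)$, there is a nonzero projection $p_n\le E_n$ such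 that $g_n=\sum_{j\le n}b_j^*p_nb_j$ satisfies $\varphi(g_n)\le8^{-n}$. Let
\[
L=\{x\in N:\ \|p_nbx\|\to0\text{ for all }b\in B\},
\]
a closed right ideal with $BL\subseteq L$. For the $y_m$ of Lemma~\ref{lem:cut} and $n\ge\max(j,m)$ we have $\|p_nb_jy_m\|\le\|g_n^{1/2}y_m\|\le2^{-n}$, so $y_m\in L$ by density of $(b_j)$. Let $I$, $D=B+I$ and $(e_k)$ be given by Lemma~\ref{lem:ideal}.

\emph{Step 2: $B\cap I=0$.} Let $x\in I$. Since $1\in B$, $\|p_nx\|\to0$. If $j(n)=j$, then $p_nb_jb_j^*p_n\ge(1-\frac1n)\|b_j\|^2p_n$, so
\[
\|b_j-x\|\ge\|p_nb_j\|-\|p_nx\|\ge(1-\tfrac1n)^{1/2}\|b_j\|-\|p_nx\| .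
\]
Letting $n\to\infty$ along $\{n:j(n)=j\}$ and using density, we get $\|b-x\|\ge\|b\|$ for all $b\in B$ and $x\in I$. So $B\cap I=0$, and $b+x\mapsto b$ is a $*$-homomorphism of $D$ onto $B$.

\emph{Step 3: the isometry.} Given $\rho$, the functional $b+x\mapsto\rho(b)$ is a pure state of $D$, and by (F5) it extends to a pure state $\psi$ of $N$. Let $\delta'\in(0,\frac12)$. Lemma~\ref{lem:excision}, applied to $G\cup\{y^*y:y\in Y\}$, gives an isometry $v_0$ with $\|v_0^*xv_0-\rho(x)1\|\le\delta'$ for $x\in G$ and $\|yv_0\|^2=\|v_0^*y^*yv_0\|\le\delta'$ for $y\in Y$, since $\psi(y^*y)=0$.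

It remains to move $v_0$ into some $e_kN$. The element $e_kv_0$ need not be close to $v_0$ in norm, but it is on the range of a nonzero projection. The positive contractions $v_0^*e_k^2v_0$ tend strongly to $1$, so they are not all below $1-\delta'$; hence for some $k$ the spectral projection $r$ of $v_0^*e_k^2v_0$ for $[1-\delta',1]$ is nonzero. Write $r=zz^*$ with $z$ an isometry, and put $e=e_k$ and $v_1=ev_0z$. Then $1-\delta'\le v_1^*v_1\le1$, and $v=v_1(v_1^*v_1)^{-1/2}$ is an isometry in $eN$ with $\|v-v_1\|=\|1-|v_1|\,\|\le1-(1-\delta')^{1/2}\le\delta'$. From $(1-e)^2\le1-e^2$ we get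
\[
\|v_0z-v_1\|^2=\|z^*v_0^*(1-e)^2v_0z\|\le\|1-v_1^*v_1\|\le\delta'.
\]
So $\|v-v_0z\|\le\delta'':=\delta'+\sqrt{\delta'}$. The isometry $v_0z$ satisfies the same estimates as $v_0$, and therefore $\|v^*xv-\rho(x)1\|\le\delta'+2\|x\|\delta''$ for $x\in G$ and $\|yv\|\le\sqrt{\delta'}+\|y\|\delta''$ for $y\in Y$. Take $\delta'$ small.
\end{proof}

\section{Domination and absorption}\label{sec:domination}

\begin{proposition}\label{prop:dom}
Under the hypotheses of Theorem~\ref{thm:aue}, for every finite $F\subseteq A$ and $\varepsilon>0$ there is an isometry $w\in N$ with $\|w^*\sigma(a)w-\sigma'(a)\|\le\varepsilon$ for $a\in F$.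
\end{proposition}

\begin{proof}
After scaling and enlarging $F$ we may assume that $1\in F=F^*$, that $F$ lies in the unit ball, and that $\varepsilon<\frac18$. We prove the bound $16\varepsilon$, which suffices.

\emph{Target data.} Lemma~\ref{lem:target}, applied to $B=\sigma'(A)$ and $\sigma'(F)$, gives $f_k,\alpha_k,\beta_k$; put $\theta_k=\beta_k\alpha_k$. Apply Lemma~\ref{lem:elem} to $\alpha_k\sigma'$ and $\beta_k$ for each $k$, and list all the elementary maps so obtained in one sequence $\Theta_1,\Theta_2,\dots$, those for $k=1$ first, then those for $k=2$, and so on. This splits the positive integers into consecutive finite blocks $J_1,J_2,\dots$ with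
\begin{equation}\label{eq:one}
\Big\|\theta_k(\sigma'(a))-\sum_{\nu\in J_k}\Theta_\nu(a)\Big\|\le\varepsilon2^{-k-1}\qquad(a\in F).
\end{equation}
Write $\Theta_\nu(a)=\sum_{i,j}\rho_\nu(c_{\nu i}^*ac_{\nu j})b_{\nu i}^*b_{\nu j}$ and $\lambda_\nu=\sum_j\|b_{\nu j}\|$, and let $k(\nu)$ be the index with $\nu\in J_{k(\nu)}$.

\emph{Source data.} Let $I$ be given by Lemma~\ref{lem:source} for $B=\sigma(A)$. We choose inductively isometries $v_\nu=e^{(\nu)}n_\nu$ with $e^{(\nu)}=e^{(\nu)*}\in I$ and $n_\nu\in N$. At stage $\nu$ apply Lemma~\ref{lem:source} to the pure state $\rho_\nu\sigma^{-1}$ of $\sigma(A)$, the finite sets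
\[
G=\{\sigma(c_{\nu i}^*ac_{\nu j}):a\in F,\ i,j\},\qquad Y=\{e^{(\mu)}\sigma(c_{\mu i}^*ac_{\nu j}):a\in F,\ \mu<\nu,\ i,j\}\subseteq I,
\]
and a tolerance $\delta_\nu$ fixed below. Put
\[
t_\nu=\sum_j\sigma(c_{\nu j})\,v_\nu\,b_{\nu j}\in N,\qquad\text{so that}\qquad t_\mu^*\sigma(a)t_\nu=\sum_{i,j}b_{\mu i}^*\,v_\mu^*\sigma(c_{\mu i}^*ac_{\nu j})v_\nu\,b_{\nu j}.
\]
For $\mu=\nu$ the choice of $G$ gives $\|t_\nu^*\sigma(a)t_\nu-\Theta_\nu(a)\|\le\delta_\nu\lambda_\nu^2$. For $\mu<\nu$ we have $v_\mu^*=n_\mu^*e^{(\mu)}$, and the choice of $Y$ gives $\|t_\mu^*\sigma(a)t_\nu\|\le\delta_\nu\|n_\mu\|\lambda_\mu\lambda_\nu$. At stage $\nu$ the $n_\mu$ with $\mu<\nu$ are known, so we can take $\delta_\nu$ with $\delta_\nu\lambda_\nu^2\le\varepsilon2^{-k(\nu)-1}/|J_{k(\nu)}|$ and $\delta_\nu\|n_\mu\|\lambda_\mu\lambda_\nu\le\varepsilon2^{-\mu-\nu}$ for all $\mu<\nu$. Taking adjoints and using $F=F^*$, we obtain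
\begin{equation}\label{eq:two}
\|t_\mu^*\sigma(a)t_\nu\|\le\varepsilon2^{-\mu-\nu}\qquad(\mu\ne\nu,\ a\in F),
\end{equation}
and summing the diagonal estimates over $J_k$ and adding \eqref{eq:one},
\begin{equation}\label{eq:three}
\Big\|\theta_k(\sigma'(a))-\sum_{\nu\in J_k}t_\nu^*\sigma(a)t_\nu\Big\|\le\varepsilon2^{-k}\qquad(a\in F,\ k\ge1).
\end{equation}

\emph{Assembly.} Let $w_Q=\sum_{\nu\le Q}t_\nu f_{k(\nu)}$, and let $\xi$ be a vector in a Hilbert space on which $N$ acts. By \eqref{eq:three} for $a=1$ and $\theta_k(1)\le1$ we have $\sum_{\nu\in J_k}t_\nu^*t_\nu\le1+\varepsilon$, so $\sum_\nu\|t_\nu f_{k(\nu)}\xi\|^2\le(1+\varepsilon)\sum_k\|f_k\xi\|^2=(1+\varepsilon)\|\xi\|^2$. By \eqref{eq:two} for $a=1$ and $\|f_k\|\le1$, for $0\le P<Q$,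
\[
\|(w_Q-w_P)\xi\|^2\le\sum_{P<\nu\le Q}\|t_\nu f_{k(\nu)}\xi\|^2+\sum_{\mu,\nu>P}\varepsilon2^{-\mu-\nu}\|\xi\|^2 .
\]
With $P=0$ this shows that $(w_Q)$ is bounded, and the right side tends to $0$ as $P\to\infty$. So $w_Q\to w\in N$ strongly, and $w_Q^*\sigma(a)w_Q\to w^*\sigma(a)w$ weakly. For $Q=\max J_K$,
\[
w_Q^*\sigma(a)w_Q=\sum_{k\le K}f_k\Big(\sum_{\nu\in J_k}t_\nu^*\sigma(a)t_\nu\Big)f_k+\sum_{\mu\ne\nu\le Q}f_{k(\mu)}t_\mu^*\sigma(a)t_\nu f_{k(\nu)} .
\]
The second sum has norm at most $\varepsilon$ by \eqref{eq:two}, and the first is within $\varepsilon$ of $\sum_{k\le K}f_k\theta_k(\sigma'(a))f_k$ by \eqref{eq:three}. Norm balls are weakly closed, so $w^*\sigma(a)w$ is within $2\varepsilon$ of $\sum_kf_k\theta_k(\sigma'(a))f_k$. By Lemma~\ref{lem:target}, $\|w^*\sigma(a)w-\sigma'(a)\|\le4\varepsilon$ for $a\in F$.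

For $a=1$ this reads $\|w^*w-1\|\le4\varepsilon<\frac12$. So $\|w\|\le2$, and $w'=w(w^*w)^{-1/2}$ is an isometry with $\|w'-w\|=\|1-|w|\,\|\le\|1-w^*w\|\le4\varepsilon$. Hence $\|w'^*\sigma(a)w'-w^*\sigma(a)w\|\le(1+\|w\|)\|w'-w\|\le12\varepsilon$, and $w'$ satisfies the bound $16\varepsilon$.
\end{proof}

Domination says that $\sigma'$ is approximately a direct summand of $\sigma$, with an unknown complement. The way around the complement is to dominate the infinite multiple $\sigma'_\infty$ of $\sigma'$: it absorbs one more copy of $\sigma'$, and therefore so does $\sigma$.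

\begin{proof}[Proof of Theorem~\ref{thm:aue}]
For unital $*$-homomorphisms $A\to N$ write $\sigma\sim\sigma'$ if the conclusion holds for all $F$ and $\varepsilon$. This is an equivalence relation. Take $s_i,r_1,r_2$ from Lemma~\ref{lem:III}(b); note $s_i^*s_j=\delta_{ij}$ and $r_1^*r_2=0$. Put $\sigma\oplus\sigma'=r_1\sigma(\cdot)r_1^*+r_2\sigma'(\cdot)r_2^*$. We claim that $\sigma\sim\sigma\oplus\sigma'$ for all embeddings $\sigma,\sigma'$. By symmetry $\sigma'\sim\sigma'\oplus\sigma$ as well. The unitary $r_1r_2^*+r_2r_1^*$ interchanges $r_1$ and $r_2$ by left multiplication, so it conjugates $\sigma\oplus\sigma'$ to $\sigma'\oplus\sigma$, and the theorem follows from the claim.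

Let $\sigma'_\infty(a)=\sum_is_i\sigma'(a)s_i^*$, which equals $W(1\otimes\sigma'(a))W^*$ in the notation of Lemma~\ref{lem:III}(c) and so is an embedding. Put $h_1=\sum_is_{i+1}s_i^*$ and $h_2=s_1$. These are isometries with $h_1h_1^*+h_2h_2^*=1$ and $h_1^*h_2=0$, and $s_i^*h_1=s_{i-1}^*$ for $i\geq2$, $s_1^*h_1=0$. Hence
\begin{equation}\label{eq:h}
h_1^*\sigma'_\infty h_1=\sigma'_\infty,\qquad h_2^*\sigma'_\infty h_2=\sigma',\qquad h_1^*\sigma'_\infty h_2=h_2^*\sigma'_\infty h_1=0 .
\end{equation}

Fix a finite $F=F^*$ in the unit ball of $A$ and $\eta>0$. Proposition~\ref{prop:dom} for the pair $(\sigma,\sigma'_\infty)$ gives an isometry $w$ such that $\Delta(b)=w^*\sigma(b)w-\sigma'_\infty(b)$ has norm at most $\eta^2/3$ for $b\in F\cup\{a^*a:a\in F\}$. Expanding the product and using $w^*w=1$ gives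
\[
(\sigma(a)w-w\sigma'_\infty(a))^*(\sigma(a)w-w\sigma'_\infty(a))=\Delta(a^*a)-\Delta(a^*)\sigma'_\infty(a)-\sigma'_\infty(a^*)\Delta(a),
\]
so $\|\sigma(a)w-w\sigma'_\infty(a)\|\le\eta$ for $a\in F$. Let $p=ww^*$, so $pw=w$ and $(1-p)w=0$. The three elements
\begin{align*}
(1-p)\sigma(a)p&=(1-p)\big(\sigma(a)w-w\sigma'_\infty(a)\big)w^*,\\
p\sigma(a)(1-p)&=\big((1-p)\sigma(a^*)p\big)^*,\\
p\sigma(a)p-w\sigma'_\infty(a)w^*&=p\big(\sigma(a)w-w\sigma'_\infty(a)\big)w^*
\end{align*}
have norm at most $\eta$. Therefore
\[
\|\sigma(a)-S(a)\|\le3\eta\quad(a\in F),\qquad S(a):=(1-p)\sigma(a)(1-p)+w\sigma'_\infty(a)w^*.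
\]
Now split one copy of $\sigma'$ off the second summand of $S$. Let $g=(1-p)+wh_1^*w^*$ and $u=r_1g+r_2h_2^*w^*$. Then $g^*g=(1-p)+wh_1h_1^*w^*$, $gg^*=(1-p)+ww^*=1$ and $gwh_2=wh_1^*h_2=0$. Hence
\[
u^*u=g^*g+wh_2h_2^*w^*=(1-p)+ww^*=1,\qquad uu^*=r_1gg^*r_1^*+r_2h_2^*h_2r_2^*=1 .
\]
Further $u(1-p)=r_1(1-p)$ and $uw=r_1wh_1^*+r_2h_2^*$, so \eqref{eq:h} gives
\[
uw\,\sigma'_\infty(a)\,w^*u^*=r_1w\sigma'_\infty(a)w^*r_1^*+r_2\sigma'(a)r_2^* .
\]
Thus $uS(a)u^*=r_1S(a)r_1^*+r_2\sigma'(a)r_2^*$, and $\|u\sigma(a)u^*-(\sigma\oplus\sigma')(a)\|\le6\eta$ for $a\in F$. This proves the claim.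
\end{proof}

\begin{remark}\label{rem:hyp}
Property (S) is used only in Lemma~\ref{lem:target}; Remark~\ref{rem:noS} shows that it cannot be dropped. Separability of $A$ and of $N_*$ supplies the dense sequences and the faithful normal state for Lemma~\ref{lem:cut}. Type III, through (F2), is used on the source side and for the isometries $s_i,r_i$. Without it the theorem fails for $A=\mathbb C^2$: the factor $B(\ell^2)$ is injective, and a rank-one projection is at distance $1$ from every unitary conjugate of a projection of rank two, since projections at distance less than $1$ are equivalent. In Proposition~\ref{prop:dom} injectivity is used only for $\sigma$, to form $\rho_\nu\sigma^{-1}$; injectivity of $\sigma'$ is used when the roles are exchanged. It is necessary: for $A=\mathbb C^2$, compare $p=1$ with $p'\ne0,1$.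
\end{remark}

\section{Intertwining inside the model}\label{sec:intertwining}

One cannot apply Theorem~\ref{thm:aue} to $M_X$ directly: an embedding of $M_X$ into $N$ need not have its range in $N_X$, and the unitaries need not lie in $N_X$. Instead we exhaust $M_X$ and $N_X$ by separable algebras that are elements of $X$. For these, (X1) places embeddings and unitaries in $X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The following two statements are true, also with $M$ and $N$ interchanged.
\begin{enumerate}
\item[(E)] Every separable unital $C^*$-subalgebra $A\subseteq M$ has an embedding into $N$. Indeed, $M$ acts faithfully on a separable infinite-dimensional Hilbert space, so $A$ embeds into $B(\ell^2)$, and Lemma~\ref{lem:III}(c) applies.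
\item[(U)] If $B\subseteq N$ is a separable unital $C^*$-subalgebra, $\pi:B\to N$ an embedding, $F\subseteq B$ finite and $n\in\mathbb N$, there is a unitary $u\in N$ with $\|u\pi(y)u^*-y\|<2^{-n}$ for $y\in F$. This is Theorem~\ref{thm:aue} for $\pi$ and the inclusion.
\end{enumerate}
By (X1), when the data lie in $X$, the embedding in (E) and the unitary in (U) can be taken in $X$.

Enumerate $M\cap X=\{a_1,a_2,\dots\}$ and $N\cap X=\{b_1,b_2,\dots\}$. We construct separable unital $C^*$-subalgebras $A_n\ni a_n$ of $M$ and $B_n\ni b_n$ of $N$ and embeddings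
\[
\begin{array}{ccccccc}
A_1&\subseteq&A_2&\subseteq&A_3&\subseteq&\cdots\\[2pt]
\downarrow{\scriptstyle\sigma_1}&\nearrow{\scriptstyle\tau_1}&\downarrow{\scriptstyle\sigma_2}&\nearrow{\scriptstyle\tau_2}&\downarrow{\scriptstyle\sigma_3}&&\\[2pt]
B_1&\subseteq&B_2&\subseteq&B_3&\subseteq&\cdots
\end{array}
\]
each of them an element of $X$, so that the triangles commute approximately on the finite sets
\[
G_n=G_{n-1}\cup\tau_{n-1}(H_{n-1})\cup\{a_n\}\subseteq A_n\cap X,\qquad H_n=H_{n-1}\cup\sigma_n(G_n)\cup\{b_n\}\subseteq B_n\cap X,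
\]
where $G_1=\{a_1\}$ and $H_0=\emptyset$. Precisely,
\begin{equation}\label{eq:tri}
\|\tau_n\sigma_n(x)-x\|<2^{-n}\ \ (x\in G_n),\qquad\|\sigma_{n+1}\tau_n(y)-y\|<2^{-n}\ \ (y\in H_n).
\end{equation}

Let $A_1=C^*(1,a_1)$, take $\sigma_1:A_1\to N$ in $X$ from (E), and let $B_1=C^*(\sigma_1(A_1),b_1)$. Suppose $\sigma_n:A_n\to B_n$ is given, so that $G_n$ and $H_n$ are defined. Take an embedding $\tau':B_n\to M$ in $X$ from (E). By (U) for $\tau'\sigma_n:A_n\to M$ and $G_n$ there is a unitary $u\in M\cap X$ such that $\tau_n=u\tau'(\cdot)u^*$ satisfies the first inequality of \eqref{eq:tri}. Put $A_{n+1}=C^*(A_n,\tau_n(B_n),a_{n+1})$. Take an embedding $\sigma'':A_{n+1}\to N$ in $X$ from (E). By (U) for $\sigma''\tau_n:B_n\to N$ and $H_n$ there is a unitary $u'\in N\cap X$ such that $\sigma_{n+1}=u'\sigma''(\cdot)u'^*$ satisfies the second inequality. Put $B_{n+1}=C^*(B_n,\sigma_{n+1}(A_{n+1}),b_{n+1})$. All these objects lie in $X$ by (X2).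

The sets $G_n$ increase to $M\cap X$, and the $H_n$ increase to $N\cap X$. For $x\in G_n$ we have $\sigma_n(x)\in H_n$, so by \eqref{eq:tri}
\[
\|\sigma_{n+1}(x)-\sigma_n(x)\|\le\|\sigma_{n+1}(x-\tau_n\sigma_n(x))\|+\|\sigma_{n+1}\tau_n(\sigma_n(x))-\sigma_n(x)\|<2^{1-n}.
\]
For $y\in H_n$ we have $\tau_n(y)\in G_{n+1}$, so
\[
\|\tau_{n+1}(y)-\tau_n(y)\|\le\|\tau_{n+1}(y-\sigma_{n+1}\tau_n(y))\|+\|\tau_{n+1}\sigma_{n+1}(\tau_n(y))-\tau_n(y)\|<2^{-n}+2^{-n-1}.
\]
Hence $\sigma(x)=\lim_n\sigma_n(x)\in N_X$ exists for $x\in M\cap X$, $\tau(y)=\lim_n\tau_n(y)\in M_X$ exists for $y\in N\cap X$, and, summing the tails,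
\begin{equation}\label{eq:tails}
\|\sigma(x)-\sigma_n(x)\|\le2^{2-n}\ \ (x\in G_n),\qquad\|\tau(y)-\tau_n(y)\|\le2^{2-n}\ \ (y\in H_n).
\end{equation}
Any two elements of $M\cap X$ lie in $A_n$ for large $n$, where $\sigma_n$ is an isometric $*$-homomorphism. So $\sigma$ is isometric, $\mathbb Q(i)$-linear, multiplicative and $*$-preserving on $M\cap X$, and it extends by continuity to an isometric $*$-homomorphism $\sigma:M_X\to N_X$. The same argument extends $\tau$ to $N_X\to M_X$.

For $x\in G_n$, \eqref{eq:tails} applied to $x$ and to $\sigma_n(x)\in H_n$, together with \eqref{eq:tri}, gives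
\[
\|\tau\sigma(x)-x\|\le\|\sigma(x)-\sigma_n(x)\|+\|\tau\sigma_n(x)-\tau_n\sigma_n(x)\|+\|\tau_n\sigma_n(x)-x\|\le2^{2-n}+2^{2-n}+2^{-n}.
\]
For $y\in H_n$, using $\tau_n(y)\in G_{n+1}$,
\[
\|\sigma\tau(y)-y\|\le\|\tau(y)-\tau_n(y)\|+\|\sigma\tau_n(y)-\sigma_{n+1}\tau_n(y)\|+\|\sigma_{n+1}\tau_n(y)-y\|\le2^{2-n}+2^{1-n}+2^{-n}.
\]
Letting $n\to\infty$ and using density, $\sigma$ and $\tau$ are mutually inverse. The statement about injective factors follows from Proposition~\ref{prop:S}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:false}]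
The $R_\lambda$ are pairwise non-isomorphic separably acting type III factors \cite{Powers} satisfying (S) by Proposition~\ref{prop:S}, so Theorem~\ref{thm:main} gives the second sentence. By L\"owenheim--Skolem some countable $X\prec H_{\mathfrak c^+}$ contains any two given ones, which gives the first. Finally, ``there are two non-isomorphic separably acting type III factors satisfying (S)'' is a true statement without parameters whose witnesses lie in $H_{\mathfrak c^+}$, so by (X1) every $X$ contains such a pair.
\end{proof}

By Lemma~\ref{lem:MX}(c), the one $C^*$-algebra $(R_\lambda)_X$ thus has states whose GNS representations generate $R_\mu$, for every $R_\mu\in X$, and no isomorphism invariant of the $C^*$-algebra singles out $\lambda$ among them.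

\section{Type and injectivity are visible in $M_X$}\label{sec:types}

\subsection{Factors not of type III}

\begin{proof}[Proof of Theorem~\ref{thm:types}\textup{(a)}]
Let $\Phi:M_X\to N_X$ be an isomorphism. If $M$ is finite-dimensional, then $X$ contains a basis of $M$ by (X1) and (X3), so $M_X=M$. If $M$ is infinite-dimensional, $X$ contains linearly independent $n$-tuples of $M$ for all $n$, so $M_X$ is infinite-dimensional. The same holds for $N$. So if one of $M,N$ is finite-dimensional, both are, and $M=M_X\cong N_X=N$. Assume now that both are infinite-dimensional. The following facts hold for $N$ and for $M$.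

(i) \emph{Every projection $p\in N_X$ is unitarily equivalent in $N_X$ to a projection in $N\cap X$.} Take $x\in N\cap X$ with $\|x-p\|<\frac18$, and $h=(x+x^*)/2\in N\cap X$. Then $\|h-p\|<\frac18$, so the spectrum of $h$ lies within $\frac18$ of $\{0,1\}$. The spectral projection $q$ of $h$ for $(\frac12,\infty)$ lies in $X$ by (X2), and $\|q-p\|\le\|q-h\|+\|h-p\|<1$.

(ii) \emph{$N$ is of type I if and only if $N_X$ has a projection $p\ne0$ with $pN_Xp=\mathbb Cp$.} If $N$ is of type I, some $q\neq0$ with $qNq=\mathbb Cq$ lies in $X$ by (X1), and $qN_Xq=\mathbb Cq$. Conversely, by (i) we may take $p\in X$. If $pNp\ne\mathbb Cp$, then (X1) gives $x\in N\cap X$ with $pxp\notin\mathbb Cp$, a contradiction.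

(iii) \emph{A projection $q\in N\cap X$ is finite in $N$ if and only if it is finite in $N_X$.} A partial isometry of $N_X$ from $q$ to a proper subprojection lies in $N$, and if $N$ contains one, so does $N\cap X$ by (X1). Taking $q=1$, the unit is finite in $N$ if and only if it is finite in $N_X$. Moreover, $N$ is not of type III if and only if $N_X$ has a nonzero finite projection: use (X1) in one direction and (i) in the other.

By (ii) and (iii), $M$ and $N$ have the same type among $\mathrm I_\infty,\mathrm{II}_1,\mathrm{II}_\infty,\mathrm{III}$. In type $\mathrm I_\infty$ both are isomorphic to $B(\ell^2)$. Type $\mathrm{II}_1$ is Proposition~\ref{prop:II1}. In type $\mathrm{II}_\infty$ take a nonzero finite projection $p\in M\cap X$. Then $\Phi(p)$ is finite in $N_X$, and by (i) and (iii) it is unitarily equivalent in $N_X$ to a nonzero projection $q\in N\cap X$ that is finite in $N$. So $pM_Xp\cong qN_Xq$. By (X2), $pMp\in X$ and $p(M\cap X)p=pMp\cap X$; taking closures, $pM_Xp=(pMp)_X$, and in the same way $qN_Xq=(qNq)_X$. The corners $pMp$ and $qNq$ are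 $\mathrm{II}_1$ factors, so $pMp\cong qNq$ by Proposition~\ref{prop:II1}. A separably acting $\mathrm{II}_\infty$ factor is the tensor product of any nonzero finite corner with $B(\ell^2)$, so $M\cong pMp\,\bar\otimes\,B(\ell^2)\cong qNq\,\bar\otimes\,B(\ell^2)\cong N$.
\end{proof}

\subsection{Injectivity and the weak expectation property}

We need a property of the $C^*$-algebra $M_X$ that corresponds to injectivity of $M$. A unital $C^*$-algebra $A\subseteq B(\mathcal H)$ has the \emph{weak expectation property} (WEP) if there is a u.c.p.\ map $B(\mathcal H)\to A^{**}$ restricting to the identity on $A$. This does not depend on the faithful unital representation: given another, $A\subseteq B(\mathcal K)$, Arveson's extension theorem extends the inclusion $A\to B(\mathcal H)$ to a u.c.p.\ map $B(\mathcal K)\to B(\mathcal H)$, and one composes. On the algebraic tensor product $A\odot C$ of two $C^*$-algebras, $\|\cdot\|_{\max}$ is the largest $C^*$-norm, and $\|\cdot\|_{\min}$ is the norm in $B(\mathcal H\otimes\mathcal K)$ for any faithful representations $A\subseteq B(\mathcal H)$,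 $C\subseteq B(\mathcal K)$; so the minimal norm restricts to the minimal norm on $A_0\odot C$ for a subalgebra $A_0\subseteq A$. By Kirchberg \cite{Kirchberg}, $A$ has the WEP if and only if $\|\cdot\|_{\min}=\|\cdot\|_{\max}$ on $A\odot C^*(\mathbb F_\infty)$, where $C^*(\mathbb F_\infty)$ is the full $C^*$-algebra of the free group on countably many generators.

\begin{proposition}\label{prop:wep}
Let $M\in X$ be a separably acting factor. Then $M$ is injective if and only if $M_X$ has the WEP.
\end{proposition}

\begin{proof}
\emph{Suppose $M$ is injective}, with u.c.p.\ projection $E:B(\mathcal H)\to M$. It suffices to find a u.c.p.\ map $\kappa:M\to M_X^{**}$ that is the identity on $M_X$, for then $\kappa E$ witnesses the WEP. The idea is that every finite configuration in $M$ is approximately copied in $M\cap X$, with the part already in $X$ left fixed.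

Let $\Lambda$ be the set of triples $\iota=(S,\mathcal P,n)$, where $S\subseteq M$ is finite, $\mathcal P$ is a finite set of noncommutative $*$-polynomials over $\mathbb Q(i)$ in variables $Z_s$, $s\in S$, containing each $Z_s$, and $n\ge1$. For such $\iota$ there is a map $f_\iota:S\to M\cap X$ with $f_\iota(s)=s$ for $s\in S\cap X$ and
\begin{equation}\label{eq:copy}
\big|\,\|P((f_\iota(s))_s)\|-\|P((s)_s)\|\,\big|<1/n\qquad(P\in\mathcal P).
\end{equation}
To see this, choose rationals $\alpha_P<\|P((s)_s)\|<\beta_P$ with $\beta_P-\alpha_P<1/n$, substitute $s$ for $Z_s$ when $s\in S\cap X$, and number the remaining variables $1,\dots,l$. The statement that some $l$-tuple in $M$ gives each $P$ a norm in $(\alpha_P,\beta_P)$ is true and has parameters in $X$, so (X1) and (X3) give a tuple in $M\cap X$. Put $f_\iota(s)=0$ for $s\notin S$; then $\|f_\iota(s)\|\le\|s\|+1$ always.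

Order $\Lambda$ by inclusion in $S,\mathcal P$ and by $\le$ in $n$. It is directed, so there is an ultrafilter $\mathcal U$ on $\Lambda$ containing all sets $\{\iota:\iota\ge\iota_0\}$. Let $(M_X)^{\mathcal U}$ be the quotient of $\ell^\infty(\Lambda,M_X)$ by the families with $\lim_{\mathcal U}\|x_\iota\|=0$; the norm of a class is $\lim_{\mathcal U}\|x_\iota\|$. Let $\Psi(s)$ be the class of $(f_\iota(s))_\iota$. By \eqref{eq:copy}, $\|P((\Psi(s))_s)\|=\|P((s)_s)\|$ for every polynomial $P$. The choices $Z_s$, $Z_{s+t}-Z_s-Z_t$, $Z_{cs}-cZ_s$ with $c\in\mathbb Q(i)$, $Z_{st}-Z_sZ_t$ and $Z_{s^*}-Z_s^*$ show that $\Psi$ is isometric, $\mathbb Q(i)$-linear, hence linear, multiplicative and $*$-preserving. It is the diagonal embedding on $M\cap X$, hence on $M_X$. The map $(x_\iota)\mapsto\text{weak}^*\text{-}\lim_{\mathcal U}x_\iota$ from $(M_X)^{\mathcal U}$ to $M_X^{**}$ is well defined by weak$^*$ compactness of balls. It is u.c.p., because positive matrices over $(M_X)^{\mathcal U}$ lift to families of positive matrices and weak$^*$ limits of positive matrices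 are positive. Let $\kappa$ be its composition with $\Psi$.

\emph{Suppose $M$ is not injective.} Then $M$ fails the WEP: a u.c.p.\ map $B(\mathcal H)\to M^{**}$ fixing $M$, followed by the normal $*$-homomorphism $M^{**}\to M$ extending the identity, would be a u.c.p.\ projection onto $M$. By Kirchberg's theorem and scaling, there are $x_1,\dots,x_n\in M$, $w_1,\dots,w_n\in C^*(\mathbb F_\infty)$ and a $C^*$-norm $\gamma$ on $M\odot C^*(\mathbb F_\infty)$ with
\[
\gamma\Big(\sum_ix_i\otimes w_i\Big)>1>\Big\|\sum_ix_i\otimes w_i\Big\|_{\min}.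
\]
A copy of $C^*(\mathbb F_\infty)$ lies in $X$, and $\gamma$ is a real function on a set in $H_{\mathfrak c^+}$, so (X1) applies and we may take $x_i\in M\cap X$. The restriction of $\gamma$ to $M_X\odot C^*(\mathbb F_\infty)$ is a $C^*$-norm, hence at most the maximal norm there, and the minimal norm is unchanged. So the two norms differ over $M_X$, and $M_X$ fails the WEP.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:types}\textup{(b)} and the consequence]
The WEP is an isomorphism invariant, so (b) follows from Proposition~\ref{prop:wep}. Let $M$ be injective. If $M_X\cong N_X$ and $M\not\cong N$, both are of type III by (a) and injective by (b). The converse is Lemma~\ref{lem:MX}(d) and Theorem~\ref{thm:main}.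
\end{proof}

\section{States with spectral gap}\label{sec:gap}

In the $\mathrm{II}_1$ case the trace is singled out among the states of $M_X$ by invariance under all unitaries. Under \eqref{eq:gap}, the state $\varphi$ is singled out up to a small error by approximate invariance under $u_1,\dots,u_k$, and a small error is enough, because factor states at distance less than $2$ generate isomorphic factors. The inequality \eqref{eq:gap} controls only normal states, while an isomorphism $M_X\cong N_X$ produces states that are not known to be normal on $M$. A Hahn--Banach argument inside $X$ bridges the two.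

For a bounded functional $\eta$ on a $C^*$-algebra and an element $a$, put $[a,\eta](y)=\eta([y,a])$; then $\|[a,\eta]\|\le2\|a\|\|\eta\|$. Recall the \emph{standard form}: $M$ acts on a Hilbert space $L^2(M)$ with a conjugate-linear isometric involution $J$ such that $JMJ=M'$ and a self-dual cone $P$ with $aJaJP\subseteq P$ for $a\in M$. Every normal state $\eta$ is the vector state of a unique $\xi_\eta\in P$, which is cyclic if $\eta$ is faithful, and $\|\xi_\eta-\xi_\omega\|^2\le\|\eta-\omega\|$ (the Powers--St\o rmer--Araki inequality).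

\begin{lemma}\label{lem:normal}
Under the hypotheses of Theorem~\ref{thm:gap} there is a rational $\gamma>0$ such that every normal state $\eta$ of $M$ with $\|[u_i,\eta]\|<\gamma$ for all $i$ satisfies $\|\eta-\varphi\|\le\frac14$.
\end{lemma}

\begin{proof}
Let $U_i=u_iJu_iJ$, a unitary with $U_iP\subseteq P$. For a normal state $\eta$ the vector $U_i\xi_\eta\in P$ represents $\eta(u_i^*\,\cdot\,u_i)$, since $Ju_iJ$ is a unitary in $M'$. For $\eta=\varphi$ this state is $\varphi$, so $U_i\xi_\varphi=\xi_\varphi$ by uniqueness, that is, $Ju_iJ\xi_\varphi=u_i^*\xi_\varphi$. Hence $U_ix\xi_\varphi=u_ixu_i^*\xi_\varphi$ for $x\in M$, and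
\[
\|U_ix\xi_\varphi-x\xi_\varphi\|^2=\|[u_i,x]u_i^*\|_\varphi^2=\varphi\big(u_i[u_i,x]^*[u_i,x]u_i^*\big)=\|[u_i,x]\|_\varphi^2 .
\]
So \eqref{eq:gap} says that $\|\xi-\langle\xi,\xi_\varphi\rangle\xi_\varphi\|\le C\sum_i\|U_i\xi-\xi\|$ for $\xi\in M\xi_\varphi$, and by density for all $\xi\in L^2(M)$.

Let $\eta$ be normal with $\|[u_i,\eta]\|<\gamma$. The substitution $y=u_iy'$ gives $\eta(u_i^*yu_i-y)=[u_i,\eta](y')$, so $\|U_i\xi_\eta-\xi_\eta\|^2\le\|\eta(u_i^*\,\cdot\,u_i)-\eta\|=\|[u_i,\eta]\|<\gamma$. Let $t=\langle\xi_\eta,\xi_\varphi\rangle$, so $0\le t\le1$ by self-duality. Then $1-t^2=\|\xi_\eta-t\xi_\varphi\|^2\le C^2k^2\gamma$, and $\|\xi_\eta-\xi_\varphi\|^2=2(1-t)\le2(1-t^2)\le2C^2k^2\gamma$. Therefore $\|\eta-\varphi\|\le2\|\xi_\eta-\xi_\varphi\|\le2\sqrt2\,Ck\gamma^{1/2}$, which is at most $\frac14$ for small $\gamma$.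
\end{proof}

\begin{lemma}\label{lem:duality}
Let $N\in X$ be a separably acting factor, $v_1,\dots,v_k,x\in N\cap X$, $\gamma,r$ positive rationals and $a_0\in\mathbb Q(i)$. If a state $\psi$ of $N_X$ satisfies $\|[v_i,\psi]\|<\gamma$ for all $i$, with the norm of $N_X^*$, and $|\psi(x)-a_0|<r$, then some normal state $\eta$ of $N$ satisfies $\|[v_i,\eta]\|<\gamma$ for all $i$ and $|\eta(x)-a_0|<r$.
\end{lemma}

\begin{proof}
Otherwise the convex set of all $\big(([v_i,\eta])_i,\eta(x)-a_0\big)$, $\eta$ a normal state, is disjoint in $N_*^k\oplus\mathbb C$ from the open convex set $O=\{((\omega_i),z):\|\omega_i\|<\gamma,\ |z|<r\}$. By Hahn--Banach they are separated by a functional $((\omega_i),z)\mapsto\mathrm{Re}(\sum_i\omega_i(y_i)+cz)$ with $((y_i),c)\ne0$ in $N^k\oplus\mathbb C$. Its supremum over $O$ is $\Gamma=\gamma\sum_i\|y_i\|+r|c|$. So $T=\sum_i[y_i,v_i]+c(x-a_01)$ satisfies $\mathrm{Re}\,\eta(T)\ge\Gamma$ for every normal state $\eta$, which means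
\[
\tfrac12(T+T^*)\ge\Big(\gamma\sum_i\|y_i\|+r|c|\Big)1 .
\]
This operator inequality no longer mentions normal states. By (X1) it has a nonzero solution $((y_i),c)$ in $X$, so $y_i,T\in N_X$, and applying $\psi$ gives
\[
\Gamma\le|\psi(T)|\le\sum_i\|[v_i,\psi]\|\,\|y_i\|+|c|\,|\psi(x)-a_0|<\Gamma,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
One direction is Lemma~\ref{lem:MX}(d). By (X1) we may take $\varphi$, the $u_i$ and $C$ in $X$. Let $\gamma$ be as in Lemma~\ref{lem:normal}.

First, \emph{every state $\zeta$ of $M_X$ with $\|[u_i,\zeta]\|<\gamma$ for all $i$ satisfies $\|\zeta-\varphi|_{M_X}\|\le\frac14$.} Let $x\in M\cap X$ with $\|x\|\le1$, let $r>0$ be rational, and choose $a_0\in\mathbb Q(i)$ with $|\zeta(x)-a_0|<r$. Lemmas~\ref{lem:duality} and \ref{lem:normal} give a normal state $\eta$ of $M$ with $|\eta(x)-a_0|<r$ and $\|\eta-\varphi\|\le\frac14$. So $|\zeta(x)-\varphi(x)|\le\frac14+2r$. Let $r\to0$. Such $x$ are dense in the unit ball of $M_X$, since $M\cap X$ is dense and closed under rational scaling.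

Now let $\Phi:M_X\to N_X$ be an isomorphism and $\psi=\varphi\Phi^{-1}$, a state of $N_X$ with $[\Phi(u_i),\psi]=0$. Choose $v_i\in N\cap X$ with $\|v_i-\Phi(u_i)\|<\gamma/8$. Then $\|[v_i,\psi]\|\le\gamma/4<\gamma/2$. Lemma~\ref{lem:duality} with $\gamma/2$, $x=0$, $a_0=0$, $r=1$ gives a normal state $\eta$ of $N$ with $\|[v_i,\eta]\|<\gamma/2$. The state $\zeta=\eta\Phi$ of $M_X$ satisfies $\|[u_i,\zeta]\|=\|[\Phi(u_i),\eta|_{N_X}]\|\le\gamma/2+\gamma/4<\gamma$, so $\|\zeta-\varphi|_{M_X}\|\le\frac14$.

Let $\pi_1,\pi_2$ be the GNS representations of $\varphi|_{M_X}$ and $\zeta$. By Lemma~\ref{lem:MX}(c), $\pi_1(M_X)''\cong M$ and $\pi_2(M_X)''\cong N$. Two representations that generate factors are either disjoint or quasi-equivalent, and quasi-equivalent representations generate isomorphic von Neumann algebras. If $\pi_1,\pi_2$ were disjoint, then $1\oplus(-1)$ would lie in $(\pi_1\oplus\pi_2)(M_X)''$, and by the Kaplansky density theorem there would be contractions $x\in M_X$ with $\varphi(x)-\zeta(x)$ arbitrarily close to $2$. This contradicts the bound $\frac14$.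 Hence $M\cong N$.
\end{proof}

\begin{example}\label{ex:free}
Let $(M,\varphi)=(R_\lambda,\varphi_\lambda)*(L(\mathbb F_2),\tau)$ be the free product. It has separable predual, $\varphi$ is a faithful normal state, and there are $\varphi$-preserving normal conditional expectations $E_1,E_2$ onto the two free factors. The von Neumann algebra generated by the diagonal matrices of the $N_n$ lies in the centralizer of $\varphi_\lambda$, because the density matrices of $\varphi_\lambda|_{N_n}$ are diagonal. It is $L^\infty$ of $\{0,1\}^{\mathbb N}$ with a nonatomic product measure, so it contains a Haar unitary $a$, that is, $\varphi_\lambda(a^n)=0$ for $n\ne0$. Let $b,c$ be the canonical generators of $L(\mathbb F_2)$; then $\varphi(a)=\varphi(b)=\varphi(c)=\varphi(b^*c)=0$. We have $a\in M_\varphi$, since $\varphi(ax)=\varphi_\lambda(aE_1(x))=\varphi_\lambda(E_1(x)a)=\varphi(xa)$, and $b,c\in M_\varphi$ by the same computation with $E_2$ and $\tau$. Barnett \cite{Barnett} gives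
\[
\|x-\varphi(x)1\|_\varphi\le14\max_{u\in\{a,b,c\}}\|[x,u]\|_\varphi\qquad(x\in M),
\]
so \eqref{eq:gap} holds with $C=14$. For central $x$ the right side vanishes, so $M$ is a factor. It is of type III: by Tomiyama and Sakai, the range of a normal conditional expectation on a semifinite von Neumann algebra is semifinite, while the range $R_\lambda$ of $E_1$ is of type III.
\end{example}

\begin{remark}\label{rem:noS}
The conclusion of Theorem~\ref{thm:aue} fails for the factor $M$ of Example~\ref{ex:free}, so (S) cannot be dropped from Theorem~\ref{thm:aue}, and $M$ does not satisfy (S). Indeed, the proof of Theorem~\ref{thm:main} uses (S) only through that conclusion. If it held for $M$, then for a countable $X\prec H_{\mathfrak c^+}$ containing $M$, $R_{1/2}$ and $R_{1/3}$ we would have $(R_{1/2})_X\cong M_X\cong(R_{1/3})_X$, and Theorem~\ref{thm:gap} would give $R_{1/2}\cong M\cong R_{1/3}$. By the same argument $M_X$ is not isomorphic to both $(R_{1/2})_X$ and $(R_{1/3})_X$, so (S) cannot be dropped from Theorem~\ref{thm:main} either.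
\end{remark}

\begin{thebibliography}{9}

\bibitem{Barnett} Barnett, Proc.\ AMS \textbf{123} (1995).

\bibitem{Connes} Connes, Ann.\ of Math.\ \textbf{104} (1976).

\bibitem{Kirchberg} Kirchberg, Invent.\ Math.\ \textbf{112} (1993).

\bibitem{Powers} Powers, Ann.\ of Math.\ \textbf{86} (1967).

\bibitem{problems} \emph{Some problems about operator algebras with set-theoretic flavor}, \texttt{http://www.math.yorku.ca/\~{}ifarah/Ftp/2008a11-problems.pdf}.

\end{thebibliography}
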